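\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}

\title{Pre Hilbert--Schmidt operators factor through Hilbert--Schmidt spaces}


\begin{abstract}
A bounded operator $u:E\to F$ between real Banach spaces is pre Hilbert--Schmidt if $wuv$ is Hilbert--Schmidt whenever $v$ maps a Hilbert space into $E$ and $w$ maps $F$ into a Hilbert space; a Banach space is a Hilbert--Schmidt space if its identity has this property. We prove the conjecture that every pre Hilbert--Schmidt operator factors through a Hilbert--Schmidt space. The space is an explicit push-out of $E$ with $L_1$-spaces. Some of these $L_1$-spaces carry local factorizations of $u$; the others contain Gaussian copies of $\ell_2^n$ and leave room for a correction argument, based on truncating a Gaussian variable, which shows that every operator from the push-out to a Hilbert space is $2$-summing.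
\end{abstract}

\section{The question and the result}\label{sec:intro}

All Banach spaces and Hilbert spaces are real, and \emph{operator} means bounded linear operator. Let $E$ and $F$ be Banach spaces. An operator $u:E\to F$ is \emph{pre Hilbert--Schmidt}, written $u\in PS_2(E,F)$, if
\[
 H_1\xrightarrow{\ v\ }E\xrightarrow{\ u\ }F\xrightarrow{\ w\ }H_2
\]
is Hilbert--Schmidt for all Hilbert spaces $H_1,H_2$ and all operators $v,w$. A Banach space $G$ is a \emph{Hilbert--Schmidt space} if $\mathrm{id}_G\in PS_2(G,G)$, that is, if every operator between Hilbert spaces that passes through $G$ is Hilbert--Schmidt. We say that $u$ \emph{factors through} $G$ if $u=ba$ with operators $a:E\to G$ and $b:G\to F$.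

If $u=ba$ factors through a Hilbert--Schmidt space, then $wuv=(wb)(av)$ is Hilbert--Schmidt for all $v,w$, so $u\in PS_2(E,F)$. The conjecture posed in \cite{source} is that this is the only way to be pre Hilbert--Schmidt: a property of $u$ defined by testing with Hilbert spaces should always be inherited from a space. (When $F$ has type $2$, it is stated there that $PS_2(E,F)$ is the class of $\gamma$-radonifying operators from $E$ to $F$.)

Some simple cases show what is at stake. The identity of an infinite-dimensional Hilbert space is not Hilbert--Schmidt, so such a space is not a Hilbert--Schmidt space. By Grothendieck's theorem, recalled in Section~\ref{sec:prelim}, every $L_1$-space is one. If $E$ or $F$ is itself a Hilbert--Schmidt space, then every $u:E\to F$ is pre Hilbert--Schmidt and factors trivially. If $E$ and $F$ are Hilbert spaces, then $PS_2(E,F)$ consists of the Hilbert--Schmidt operators $u=\sum_k\sigma_k\langle\cdot,e_k\rangle f_k$ (with $(e_k)$, $(f_k)$ orthonormal and $\sum_k\sigma_k^2<\infty$), and such a $u$ factors through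 $\ell_1$:
\begin{equation}\label{eq:hilbertcase}
 E\ni x\ \longmapsto\ (\sigma_k\langle x,e_k\rangle)_k\in\ell_1,\qquad
 \ell_1\ni(\xi_k)\ \longmapsto\ \sum_k\xi_kf_k\in F.
\end{equation}
By the Cauchy--Schwarz inequality the first map has norm at most $\|u\|_{HS}$, and the second has norm at most $1$. We shall see that, up to an arbitrarily small loss in the constant, spaces $\ell_1^m$ serve in the same way for every $F$ when $E$ is a finite-dimensional Hilbert space. The difficulty is to combine these local factorizations into one factorization of $u$ without losing the Hilbert--Schmidt property of the middle space.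

To state the result with constants, let $\|\cdot\|_{HS}$ be the Hilbert--Schmidt norm and put
\[
 k(u)=\sup\bigl\{\|wuv\|_{HS}:\ v:\ell_2^n\to E,\ w:F\to\ell_2^m,\ \|v\|,\|w\|\le1,\ n,m\ge1\bigr\},
 \qquad h(G)=k(\mathrm{id}_G).
\]
Let $K_G$ be the real Grothendieck constant; $K_G\le1.8$ by a bound of Krivine.

\begin{theorem}\label{thm:main}
Let $u:E\to F$ be an operator between real Banach spaces. Then $u\in PS_2(E,F)$ if and only if $u$ factors through a Hilbert--Schmidt space. For $u\in PS_2(E,F)$,
\[
 k(u)\ \le\ \inf\bigl\{h(G)\|a\|\|b\|:\ u=ba,\ a:E\to G,\ b:G\to F,\ G\text{ Hilbert--Schmidt}\bigr\}\ \le\ 300\,k(u).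
\]
Moreover, every $u\in PS_2(E,F)$ has a factorization $u=ba$ through a Hilbert--Schmidt space $G$ with $h(G)\le300+K_G$, with $a$ an isomorphic embedding and $b$ surjective, and with $G$ separable if $E$ and $F$ are separable.
\end{theorem}

\paragraph{Plan.} After preliminaries, Section~\ref{sec:local} extends \eqref{eq:hilbertcase} to operators $\ell_2^n\to F$. Section~\ref{sec:G} glues the local factorizations into a push-out $G=X/N$. To prove that $G$ is a Hilbert--Schmidt space we write each operator $w:G\to H$ into a Hilbert space as a series of operators that factor through bounded functions and an $L_2$-space. On $X$ a single such factorization is easy to find; the trouble is to make its first factor vanish on $N$. Section~\ref{sec:correction} shows how to correct it, first in a one-dimensional case where the correction is exact and then in general, where it leaves a small error. Section~\ref{sec:HS} iterates the correction, and Section~\ref{sec:proof} completes the proof.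

\section{Preliminaries}\label{sec:prelim}

In this section $U$ and $W$ denote Banach spaces.

\subsection*{$2$-summing operators}
An operator $s:U\to W$ is \emph{$2$-summing} if there is a constant $C$ with
\[
 \Bigl(\sum_k\|sx_k\|^2\Bigr)^{1/2}\le C\sup_{\|x^*\|\le1}\Bigl(\sum_k|x^*(x_k)|^2\Bigr)^{1/2}
\]
for all finite families $(x_k)$ in $U$. The least $C$ is $\pi_2(s)$. It satisfies $\pi_2(s_1+s_2)\le\pi_2(s_1)+\pi_2(s_2)$ and $\pi_2(rst)\le\|r\|\pi_2(s)\|t\|$. Since only finite families occur, a bound $\pi_2\le C$ passes to limits in operator norm. We write $|\cdot|$ for norms in Hilbert spaces and use the following facts.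

\medskip
\noindent\textbf{(S) Testing with Hilbert spaces.} For $w:U\to H$ with $H$ a Hilbert space,
\[
 \pi_2(w)=\sup\{\|wv\|_{HS}:\ v:\ell_2^n\to U,\ \|v\|\le1,\ n\ge1\}.
\]
This is the definition with $x_k=ve_k$, because $\|v\|=\|v^*\|=\sup_{\|x^*\|\le1}(\sum_k|x^*(ve_k)|^2)^{1/2}$. Testing on orthonormal families shows that a $2$-summing operator between Hilbert spaces is Hilbert--Schmidt, with $\|\cdot\|_{HS}\le\pi_2$.

\medskip
\noindent\textbf{(P) Pietsch.} If $s:U\to W$ is $2$-summing, there is a Radon probability $\tau$ on $K=B_{U^*}$ with the weak$^*$ topology such that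
\[
 \|sx\|^2\le\pi_2(s)^2\int_K|x^*(x)|^2\,d\tau(x^*)\qquad(x\in U).
\]
Suppose $W=H$ is a Hilbert space, and let $A:U\to C(K)$ be the contraction $(Ax)(x^*)=x^*(x)$. The inequality says that $Ax\mapsto sx$ is well defined and bounded by $\pi_2(s)$ on the range of $A$ in $L_2(\tau)$. Extending it to the closure of this range, and by $0$ to the orthogonal complement, we obtain $R:L_2(\tau)\to H$ with $\|R\|\le\pi_2(s)$ and $s=RA$.

Conversely, let $K$ be a compact Hausdorff space, $\tau$ a Radon probability on $K$, and $\mathcal B(K)$ the space of bounded Borel functions on $K$ with the supremum norm. A function in $\mathcal B(K)$ is identified with its class in $L_2(\tau)$ whenever an operator on $L_2(\tau)$ is applied to it. If $B:U\to\mathcal B(K)$ and $R:L_2(\tau)\to H$ are bounded, then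
\begin{equation}\label{eq:RB}
 \pi_2(RB)\le\|R\|\,\|B\|.
\end{equation}
Indeed $x\mapsto(Bx)(t)$ is a functional of norm at most $\|B\|$ for each $t\in K$, so $\sum_k|(Bx_k)(t)|^2\le\|B\|^2\sup_{\|x^*\|\le1}\sum_k|x^*(x_k)|^2$; integrate over $\tau$ and use $\sum_k|RBx_k|^2\le\|R\|^2\int\sum_k|Bx_k|^2d\tau$.

\medskip
\noindent\textbf{(G) Grothendieck.} For every measure $\nu$ and every Hilbert space $H$, each operator $\rho:L_1(\nu)\to H$ satisfies $\pi_2(\rho)\le K_G\|\rho\|$. (In fact the $1$-summing norm, which dominates $\pi_2$, is at most $K_G\|\rho\|$.) In particular, by (S), $L_1(\nu)$ is a Hilbert--Schmidt space. An $\ell_1$-sum of $L_1$-spaces is the $L_1$-space of the disjoint union of the underlying measure spaces, so (G) applies to it.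

\subsection*{The constant $k(u)$}

\begin{lemma}\label{lem:k}
We have $\|u\|\le k(u)$, and $\|wuv\|_{HS}\le k(u)\|w\|\|v\|$ for all operators $v:H_1\to E$, $w:F\to H_2$ from and to Hilbert spaces. Moreover $u\in PS_2(E,F)$ if and only if $k(u)<\infty$.
\end{lemma}

\begin{proof}
Taking $n=m=1$ in the definition gives $\|u\|\le k(u)$. For orthonormal $e_1,\dots,e_n$ in $H_1$, restrict $v$ to their span and compose $w$ with the orthogonal projection onto a finite-dimensional subspace containing all $wuve_k$; the definition of $k(u)$ gives $\sum_k|wuve_k|^2\le k(u)^2\|w\|^2\|v\|^2$. This proves the second claim, and hence that $k(u)<\infty$ implies $u\in PS_2(E,F)$.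

Suppose $k(u)=\infty$. For $k\ge1$ choose contractions $v_k:\ell_2^{n_k}\to E$ and $w_k:F\to\ell_2^{m_k}$ with $\|w_kuv_k\|_{HS}\ge k4^k$. Let $H_1$ and $H_2$ be the Hilbert space sums of the $\ell_2^{n_k}$ and of the $\ell_2^{m_k}$, let $P_k$ be the coordinate projections of $H_1$, and put $v=\sum_k2^{-k}v_kP_k$ and $wy=(2^{-k}w_ky)_k$. These operators are bounded. Restricting $wuv$ to the $k$-th summand of $H_1$ and projecting to the $k$-th summand of $H_2$ gives $4^{-k}w_kuv_k$, so $\|wuv\|_{HS}\ge k$ for every $k$. Thus $u\notin PS_2(E,F)$.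
\end{proof}

For a space $G$, combine the definition of $h(G)$ with (S). Since $wv$ has finite rank for $v:\ell_2^n\to G$, allowing arbitrary Hilbert spaces as targets of $w$ does not increase the supremum, and
\begin{equation}\label{eq:hG}
 h(G)=\sup\{\pi_2(w):\ w:G\to H,\ \|w\|\le1,\ H\text{ a Hilbert space}\}.
\end{equation}
So $G$ is a Hilbert--Schmidt space exactly when all contractions from $G$ into Hilbert spaces are $2$-summing with a uniform bound on $\pi_2$. This is how we shall recognize one.

\section{Local factorization through $\ell_1^m$}\label{sec:local}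

If $v:\ell_2^n\to E$ is a contraction, then $z=uv$ satisfies $\|wz\|_{HS}\le k(u)$ for all contractions $w:F\to\ell_2^n$. The next lemma turns this into a factorization through some $\ell_1^m$. In \eqref{eq:hilbertcase} we used the Schmidt representation of $u$; for a general $F$ we need a representation $z=\sum_l\langle\cdot,h_l\rangle y_l$ with control on $(h_l)$ and $(y_l)$, and we get it by duality: the functionals dual to such representations are operators $t:F\to\ell_2^n$ with $2$-summing adjoint, and Pietsch's theorem splits off from $t$ a contraction into $\ell_2^n$, to which the hypothesis applies.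

\begin{lemma}\label{lem:local}
Let $z:\ell_2^n\to F$ satisfy $\|wz\|_{HS}\le\kappa_0$ for all contractions $w:F\to\ell_2^n$, and let $K'>\kappa_0$. Then there are $m\ge1$ and operators $j:\ell_2^n\to\ell_1^m$, $T:\ell_1^m\to F$ with $z=Tj$, $\|j\|\le K'$ and $\|T\|\le1$.
\end{lemma}

\begin{proof}
If $z=0$, take $j=0$, $T=0$. Let $z\ne0$. For $y\in L(\ell_2^n,F)$ let
\[
 d(y)=\inf\ \Bigl[\,\sup_{|h|\le1}\Bigl(\sum_l\langle h,h_l\rangle^2\Bigr)^{1/2}\Bigr]\Bigl(\sum_l\|y_l\|^2\Bigr)^{1/2},
\]
the infimum being over finite representations $y=\sum_l\langle\cdot,h_l\rangle y_l$. Replacing $(h_l,y_l)$ by $(\mu h_l,\mu^{-1}y_l)$ does not change the product. So for the triangle inequality we may take representations of $y$ and $y'$ for which both factors are at most $(d(y)+\eta)^{1/2}$, respectively $(d(y')+\eta)^{1/2}$, with $\eta>0$ small; concatenating them gives a representation of $y+y'$ both of whose factors are at most $(d(y)+d(y')+2\eta)^{1/2}$. Hence $d$ is a seminorm.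

\emph{The dual functional.} By the Hahn--Banach theorem there is a linear functional $\zeta$ on $L(\ell_2^n,F)$ with $\zeta(z)=d(z)$ and $|\zeta|\le d$. Since $|\zeta(\langle\cdot,h\rangle y)|\le|h|\|y\|$ for $h\in\ell_2^n$, $y\in F$, there is a bounded $t:F\to\ell_2^n$ with $\zeta(\langle\cdot,h\rangle y)=\langle h,ty\rangle=(t^*h)(y)$. From $z=\sum_k\langle\cdot,e_k\rangle ze_k$ we get
\[
 d(z)=\zeta(z)=\sum_k\langle e_k,tze_k\rangle=\operatorname{tr}(tz).
\]
If $\sup_{|h|\le1}\sum_l\langle h,h_l\rangle^2\le1$, then $|\sum_l(t^*h_l)(y_l)|=|\zeta(\sum_l\langle\cdot,h_l\rangle y_l)|\le(\sum_l\|y_l\|^2)^{1/2}$ for all $y_l\in F$. Taking the supremum over $(y_l)$ with $\sum_l\|y_l\|^2\le1$ gives $\sum_l\|t^*h_l\|^2\le1$. Thus $t^*:\ell_2^n\to F^*$ has $\pi_2(t^*)\le1$.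

\emph{Splitting off a contraction.} By (P) there is a probability $\nu$ on the unit ball of $\mathbb R^n$ with
\[
 \|t^*h\|^2\le\int\langle h,\xi\rangle^2\,d\nu(\xi)=|Dh|^2,\qquad D=\Bigl(\int\xi\otimes\xi\,d\nu(\xi)\Bigr)^{1/2},\qquad \|D\|_{HS}^2=\int|\xi|^2\,d\nu(\xi)\le1 .
\]
Hence $t^*=SD$ with a contraction $S:\ell_2^n\to F^*$, defined to be $0$ on the orthogonal complement of the range of $D$. Define the contraction $w:F\to\ell_2^n$ by $\langle wy,h\rangle=(Sh)(y)$. Then $\langle ty,h\rangle=(SDh)(y)=\langle wy,Dh\rangle$, so $t=Dw$ because $D$ is symmetric, and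
\[
 d(z)=\operatorname{tr}(Dwz)\le\|D\|_{HS}\|wz\|_{HS}\le\kappa_0<K'.
\]

\emph{The factorization.} So there is a representation $z=\sum_{l\le m}\langle\cdot,h_l\rangle y_l$, rescaled so that $\sup_{|h|\le1}\sum_l\langle h,h_l\rangle^2\le1$ and $(\sum_l\|y_l\|^2)^{1/2}\le K'$, with all $y_l\ne0$. Put $jh=(\langle h,h_l\rangle\|y_l\|)_{l\le m}$ and $Te_l=y_l/\|y_l\|$. Then $Tj=z$, $\|T\|\le1$, and $\|jh\|_1\le K'|h|$ by the Cauchy--Schwarz inequality.
\end{proof}

\section{The space $G$}\label{sec:G}

Let $u\in PS_2(E,F)$. Then $k(u)<\infty$ by Lemma~\ref{lem:k}. In this and the next two sections we assume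
\[
 k(u)<1;
\]
this is only a matter of scaling. Let $(v_i)_{i\in I}$, $v_i:\ell_2^{n_i}\to E$, be a family of contractions such that, for each $n$, the $v_i$ with $n_i=n$ are norm-dense among the contractions $\ell_2^n\to E$ (for instance, the family of all of them). Lemma~\ref{lem:local}, with $z=uv_i$, $\kappa_0=k(u)$ and $K'=1$, gives
\begin{equation}\label{eq:localfact}
 uv_i=T_ij_i,\qquad j_i:\ell_2^{n_i}\to\ell_1^{m_i},\quad T_i:\ell_1^{m_i}\to F,\quad\|j_i\|\le1,\ \|T_i\|\le1.
\end{equation}

How should these factorizations be glued? The obvious push-out takes the $\ell_1$-sum of $E$ and all $\ell_1^{m_i}$ and identifies $v_ih$ with $j_ih$. Then $u$ and the $T_i$ fit together to an operator into $F$. But the argument to come modifies functionals so that they respect the identifications, and for this the space is too tight: $j_i$ need not be injective, so a functional on $\ell_1^{m_i}$ cannot be prescribed freely on the vectors $j_ih$, and even where it can, nothing bounds its norm. So we identify $v_ih$ with $j_ih$ \emph{plus} a second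 copy of $h$, in a space where functionals can be prescribed with control of the norm and which is mapped to $0$ in $F$.

Let $\gamma_i$ be the standard Gaussian measure on $\mathbb R^{n_i}$ and
\[
 \iota_i:\ell_2^{n_i}\to L_1(\gamma_i),\qquad(\iota_ih)(g)=\langle h,g\rangle .
\]
Under $\gamma_i$ the function $\langle h,\cdot\rangle$ is normal with variance $|h|^2$, so $\|\iota_ih\|_{L_1}=\sqrt{2/\pi}\,|h|\le|h|$. Put
\[
 Y=\Bigl(\bigoplus_i\ell_1^{m_i}\Bigr)_{\ell_1},\qquad
 Z=\Bigl(\bigoplus_iL_1(\gamma_i)\Bigr)_{\ell_1},\qquad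
 X=E\oplus_1Y\oplus_1Z,
\]
and for $i\in I$, $h\in\ell_2^{n_i}$,
\[
 \delta_i(h)=(v_ih,\,-j_ih,\,-\iota_ih)\in X,\qquad \|\delta_i(h)\|\le3|h|,
\]
with the last two entries placed in the $i$-th summands. Let $N$ be the closed linear span of all $\delta_i(h)$, let $G=X/N$, and let $Q:X\to G$ be the quotient map. Define
\[
 a:E\to G,\qquad ae=Q(e,0,0),\qquad\|a\|\le1 .
\]
The operator $X\to F$, $(e,(x_i),(b_i))\mapsto ue+\sum_iT_ix_i$, has norm at most $1$, since $\|u\|\le k(u)<1$, and maps $\delta_i(h)$ to $uv_ih-T_ij_ih=0$. It therefore induces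
\[
 b:G\to F,\qquad\|b\|\le1,\qquad ba=u .
\]
It remains to prove that $G$ is a Hilbert--Schmidt space. By \eqref{eq:hG}, what is needed is the following.

\begin{proposition}\label{prop:G}
For every Hilbert space $H$ and every $w:G\to H$ with $\|w\|\le1$ we have $\pi_2(w)\le300$. Hence $G$ is a Hilbert--Schmidt space with $h(G)\le300$.
\end{proposition}

\section{Correcting a factorization}\label{sec:correction}

\subsection{The correction problem}
Let $w:G\to H$ be a contraction and $\omega=wQ:X\to H$. We shall see in Section~\ref{sec:HS} that $\omega$ is $2$-summing; this uses only $\omega|_N=0$, the density of the $v_i$ and Grothendieck's theorem. But in general an operator on a quotient need not be $2$-summing because its lift is: a quotient map $\ell_1\to\ell_2$ is $2$-summing by (G), while the identity of $\ell_2$ is not. In terms of (P), we have $\omega=RA$ with $A:X\to C(K)$ and $R:L_2(\tau)\to H$. If $A$ vanished on $N$, it would induce $\bar A:G\to C(K)$, and $w=R\bar A$ would be $2$-summing by \eqref{eq:RB}. However, we only know that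 $RA$ vanishes on $N$.

So we look for a bounded $A':X\to\mathcal B(K)$ with
\begin{equation}\label{eq:wanted}
 A'\delta_i(h)=-A\delta_i(h)\quad\text{for all }i,h,\qquad\text{and}\qquad RA'\ \text{small},
\end{equation}
in a sense to be specified that allows the procedure to be repeated for the error. Then $A+A'$ vanishes on $N$, and $\omega=R(A+A')-RA'$. Let $c_i(t)\in\mathbb R^{n_i}$ be the vector with $\langle c_i(t),h\rangle=(A\delta_i(h))(t)$; as $\|\delta_i(h)\|\le3|h|$, we have $|c_i(t)|\le3\|A\|$. Let $A'$ act only on $Z$, through kernels $\Theta(c_i(t),g)$, that is, let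
\begin{equation}\label{eq:Aprime}
 A'(e,(x_i),(b_i))(t)=\sum_i\int\Theta(c_i(t),g)\,b_i(g)\,d\gamma_i(g).
\end{equation}
Then the first requirement in \eqref{eq:wanted} holds if
\begin{equation}\label{eq:repro}
 \int\Theta(c,g)\langle h,g\rangle\,d\gamma(g)=\langle c,h\rangle\qquad(c,h\in\mathbb R^n),
\end{equation}
where $\gamma$ is the standard Gaussian measure on $\mathbb R^n$, and $A'$ is bounded if $|\Theta(c,g)|\le C|c|$ with $C$ independent of $n$.

\subsection{Dimension one, and why it is misleading}
Let $n_i=1$ and put $p=\sqrt{2/\pi}=\int|g|\,d\gamma(g)$. The kernel $\Theta(c,g)=p^{-1}c\,\operatorname{sgn}g$ satisfies \eqref{eq:repro} and is bounded by $p^{-1}|c|$. Here the correction is exact: for $b\in L_1(\gamma_i)$ the function $A'b$ is the multiple $p^{-1}\bigl(\int\operatorname{sgn}(g)\,b\,d\gamma_i\bigr)c_i$ of $c_i=A\delta_i(1)$, and $Rc_i=RA\delta_i(1)=\omega(\delta_i(1))=0$. So $RA'=0$ on this summand.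

What made the error vanish is that $\Theta$ is linear in $c$: the operator $R$ kills the coordinates of $c_i(\cdot)$, hence all their linear combinations. In dimension $n$ a kernel linear in $c$ has the form $\Theta(c,g)=\langle c,f(g)\rangle$. If it is bounded by $C|c|$, then $|f|\le C$, and \eqref{eq:repro} with $c=h=e_k$, summed over $k$, gives
\[
 n=\int\langle f(g),g\rangle\,d\gamma(g)\le C\int|g|\,d\gamma(g)\le C\sqrt n .
\]
Linear kernels thus cost $C\ge\sqrt n$, and the bound on $A'$ would not be uniform over $I$. The linear kernel $\langle c,g\rangle$ satisfies \eqref{eq:repro}, but it is unbounded. The way out is to truncate it in the one direction that matters, that of $c$. The truncated kernel is bounded by a multiple of $|c|$ independent of $n$; it is no longer linear in $c$, but it is close to the linear kernel $\langle c,g\rangle$ in $L_2(\gamma)$, and the error it produces is correspondingly small.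

\subsection{The truncated kernel}
Fix $M=3$, let $\xi$ be a standard normal variable, and put
\[
 \kappa=\mathbb E\,\xi^21_{\{|\xi|\le M\}},\qquad\lambda=M/\kappa,\qquad\varepsilon=(\kappa^{-1}-1)^{1/2},\qquad\theta=K_G\,\varepsilon .
\]
For $c,g\in\mathbb R^n$ let
\[
 \Theta(c,g)=\kappa^{-1}\langle c,g\rangle\,1_{\{|\langle c,g\rangle|\le M|c|\}} .
\]

\begin{lemma}\label{lem:kernel}
The function $\Theta$ is Borel, $|\Theta(c,g)|\le\lambda|c|$, the identity \eqref{eq:repro} holds, and
\begin{equation}\label{eq:L2}
 \int|\langle c,g\rangle-\Theta(c,g)|^2\,d\gamma(g)=\varepsilon^2|c|^2 .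
\end{equation}
Moreover $\lambda<3.1$, $\varepsilon<0.18$ and $\theta<1/2$.
\end{lemma}

\begin{proof}
The first two claims are immediate, and the two integral identities are trivial for $c=0$. Let $c\ne0$ and $\hat c=c/|c|$. Under $\gamma$ the variable $\xi=\langle\hat c,g\rangle$ is standard normal, and $\langle h,g\rangle-\langle h,\hat c\rangle\xi$ is centered and independent of $\xi$. Since $\Theta(c,g)=\kappa^{-1}|c|\,\xi1_{\{|\xi|\le M\}}$ depends on $\xi$ only,
\[
 \int\Theta(c,g)\langle h,g\rangle\,d\gamma(g)=\kappa^{-1}|c|\langle h,\hat c\rangle\,\mathbb E\,\xi^21_{\{|\xi|\le M\}}=\langle c,h\rangle,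
\]
\[
 \int|\langle c,g\rangle-\Theta(c,g)|^2\,d\gamma(g)=|c|^2\bigl(1-2\kappa^{-1}\kappa+\kappa^{-2}\kappa\bigr)=|c|^2(\kappa^{-1}-1)=\varepsilon^2|c|^2 .
\]
For the numerical bounds, let $f(x)=(2\pi)^{-1/2}e^{-x^2/2}$. Integration by parts gives $\kappa=\mathbb P(|\xi|\le3)-6f(3)$, and $\mathbb P(|\xi|>3)\le2\int_3^\infty\frac x3f(x)\,dx=\frac23f(3)$. As $\sqrt{2\pi}>2.5$ and $e^{9/2}>90$, we have $f(3)<1/225$, so $1-\kappa\le\frac{20}3f(3)<0.03$. Hence $\kappa>0.97$, $\lambda<3/0.97<3.1$, $\varepsilon^2<0.031<0.18^2$, and $\theta<1.8\cdot0.18<1/2$.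
\end{proof}

The only property of $M$ that matters for convergence is $\theta<1$, since $\theta$ is the contraction ratio of the iteration in Section~\ref{sec:HS}; we made no attempt to obtain a small final constant.

\subsection{The correction step}
We call an operator $\omega:X\to H$ into a Hilbert space an \emph{error operator of size} $(\alpha,\beta)$ if it vanishes on $N$ and on the summands $E$ and $Y$ of $X$, and if there are strongly measurable $\varphi_i:\mathbb R^{n_i}\to H$ with
\[
 \omega(e,(x_i),(b_i))=\sum_i\int b_i\varphi_i\,d\gamma_i,\qquad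
 \sup_g|\varphi_i(g)|\le\alpha,\qquad
 \Bigl(\int|\varphi_i|^2\,d\gamma_i\Bigr)^{1/2}\le\beta\qquad(i\in I).
\]
Clearly $\|\omega\|\le\alpha$.

\begin{lemma}[correction]\label{lem:correction}
Let $\omega:X\to H$ be an operator into a Hilbert space with $\omega|_N=0$. Suppose $\omega=RA$ with bounded $A:X\to C(K)$ and $R:L_2(K,\tau)\to H$, where $K$ is compact Hausdorff and $\tau$ is a Radon probability, and suppose $\|A\delta_i(h)\|_\infty\le s|h|$ for all $i,h$. Then
\[
 \omega=RB+\omega',
\]
where $B:X\to\mathcal B(K)$ vanishes on $N$, $\|B\|\le\|A\|+\lambda s$, and $\omega'$ is an error operator of size $(\lambda\|R\|s,\ \varepsilon\|R\|s)$.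
\end{lemma}

\begin{proof}
\emph{The corrected operator.} Let $c_i(t)=\sum_r(A\delta_i(e_r))(t)\,e_r\in\mathbb R^{n_i}$. The map $c_i$ is continuous, $\langle c_i(t),h\rangle=(A\delta_i(h))(t)$, and $|c_i(t)|\le s$. Define $A'$ by \eqref{eq:Aprime} with the truncated kernel. Only countably many $b_i$ are nonzero, and $(t,g)\mapsto\Theta(c_i(t),g)$ is measurable for the product of the Borel $\sigma$-algebras, so by Fubini's theorem \eqref{eq:Aprime} defines a Borel function of $t$, of supremum norm at most $\lambda s\sum_i\|b_i\|_1$. By \eqref{eq:repro}, $A'\delta_i(h)=-\langle c_i(\cdot),h\rangle=-A\delta_i(h)$. Hence $B:=A+A'$ satisfies $\|B\|\le\|A\|+\lambda s$ and vanishes on every $\delta_i(h)$, so on $N$. Put $\omega'=-RA'=\omega-RB$. It vanishes on $N$, because $\omega$ and $B$ do, and on the summands $E$ and $Y$, because $A'$ does.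

\emph{Densities.} We claim that on $L_1(\gamma_i)$ the operator $\omega'$ has the density
\[
 \varphi_i(g)=-R\bigl(\Theta(c_i(\cdot),g)\bigr).
\]
Since $L_2(\tau)$ may be nonseparable, we establish measurability by passing through $\mathbb R^{n_i}$. Let $\mu_i$ be the image of $\tau$ under $c_i$. The space $L_2(\mathbb R^{n_i},\mu_i)$ is separable, and $g\mapsto\Theta(\cdot,g)$ is a weakly measurable map into it by Fubini's theorem; by Pettis's theorem it is strongly measurable. Composing with the isometry $L_2(\mu_i)\to L_2(\tau)$, $f\mapsto f\circ c_i$, we see that $g\mapsto\Theta(c_i(\cdot),g)\in L_2(\tau)$ is strongly measurable, with norm at most $\lambda s$ for every $g$. Hence $\varphi_i$ is strongly measurable and $\sup_g|\varphi_i(g)|\le\lambda\|R\|s$. For $b\in L_1(\gamma_i)$ and $f\in L_2(\tau)$, Fubini's theorem gives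
\[
 \int b(g)\Bigl(\int\Theta(c_i(t),g)f(t)\,d\tau(t)\Bigr)d\gamma_i(g)=\int(A'b)(t)f(t)\,d\tau(t),
\]
so the Bochner integral $\int b(g)\,\Theta(c_i(\cdot),g)\,d\gamma_i(g)$ in $L_2(\tau)$ is the class of $A'b$. Bounded operators commute with Bochner integrals; applying $-R$ we get $\omega'(b)=\int b\varphi_i\,d\gamma_i$. For general $(b_i)\in Z$ the formula follows by summation, since $\omega'$ is bounded.

\emph{The $L_2$ bound.} This is where $\omega|_N=0$ makes the error small. For every $g\in\mathbb R^{n_i}$,
\[
 R\bigl(\langle c_i(\cdot),g\rangle\bigr)=RA\delta_i(g)=\omega(\delta_i(g))=0 ,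
\]
so we may add the linear kernel for free: $\varphi_i(g)=R\bigl(\langle c_i(\cdot),g\rangle-\Theta(c_i(\cdot),g)\bigr)$. By Fubini's theorem, \eqref{eq:L2} and $|c_i(t)|\le s$,
\[
 \int|\varphi_i|^2\,d\gamma_i\le\|R\|^2\int\!\!\int|\langle c_i(t),g\rangle-\Theta(c_i(t),g)|^2\,d\gamma_i(g)\,d\tau(t)\le\|R\|^2\varepsilon^2s^2 .\qedhere
\]
\end{proof}

\section{Operators from $G$ to Hilbert spaces are $2$-summing}\label{sec:HS}

To iterate Lemma~\ref{lem:correction} we need a first factorization, of $\omega=wQ$, and then a factorization of each error operator. In the latter the two parts of the size play different roles: the supremum bound $\alpha$ controls $\|A\|$, but only the $L_2$ bound $\beta$ enters the quantity $s$, on which the next error depends. This is why a small $L_2$ error is enough.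

\begin{lemma}\label{lem:first}
Let $w:G\to H$ be a contraction into a Hilbert space. Then $\pi_2(wQ)\le3K_G$.
\end{lemma}

\begin{proof}
Put $L=Y\oplus_1Z$, an $L_1$-space, and let $w_E$, $w_L$ be the restrictions of $wQ$ to $E$ and $L$. By (G), $\pi_2(w_L)\le K_G$. As $wQ\delta_i(h)=0$,
\[
 w_Ev_ih=w_L(j_ih,\iota_ih)\qquad(i\in I,\ h\in\ell_2^{n_i}).
\]
The map $h\mapsto(j_ih,\iota_ih)$ into $L$ has norm at most $2$, so $\|w_Ev_i\|_{HS}\le2\pi_2(w_L)\le2K_G$ by (S). For each $n$ the $v_i$ with $n_i=n$ are dense among the contractions $\ell_2^n\to E$, and $v\mapsto\|w_Ev\|_{HS}$ is continuous on $L(\ell_2^n,E)$; hence $\pi_2(w_E)\le2K_G$, again by (S). The coordinate projections of $X=E\oplus_1L$ have norm at most $1$, so $\pi_2(wQ)\le\pi_2(w_E)+\pi_2(w_L)\le3K_G$.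
\end{proof}

\begin{lemma}\label{lem:refactor}
Let $\omega:X\to H$ be an error operator of size $(\alpha,\beta)$. Then $\omega=RA$ with $A:X\to C(K)$, $R:L_2(K,\tau)\to H$, where $K$ is compact Hausdorff, $\tau$ is a Radon probability, and
\[
 \|R\|\le K_G,\qquad\|A\|\le\alpha,\qquad\|A\delta_i(h)\|_\infty\le\beta|h|\quad(i\in I,\ h\in\ell_2^{n_i}).
\]
\end{lemma}

\begin{proof}
The idea is to put the modulus of the densities into $A$ and their direction into $R$. Let $\varphi_i$ be the densities of $\omega$. With the convention $0/0=0$, the operator $\rho:Z\to H$, $\rho((b_i))=\sum_i\int b_i\,\varphi_i/|\varphi_i|\,d\gamma_i$, has norm at most $1$, and $Z$ is an $L_1$-space. By (G) and (P), $\rho=R\tilde A$ with a contraction $\tilde A:Z\to C(K)$ and $\|R\|\le K_G$. Let $D:Z\to Z$, $D(b_i)=(|\varphi_i|b_i)$, so that $\|D\|\le\alpha$, and let $A$ be the projection $X\to Z$ followed by $\tilde AD$. Then $\|A\|\le\alpha$ and $RA(e,(x_i),(b_i))=\rho((|\varphi_i|b_i))=\sum_i\int b_i\varphi_i\,d\gamma_i=\omega(e,(x_i),(b_i))$. Finally, the $Z$-component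 of $\delta_i(h)$ is $-\iota_ih$, so by the Cauchy--Schwarz inequality
\[
 \|A\delta_i(h)\|_\infty\le\|D\iota_ih\|=\int|\varphi_i(g)|\,|\langle h,g\rangle|\,d\gamma_i(g)\le\beta|h| .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:G}]
Let $w:G\to H$ be a contraction and $\omega_0=wQ$, so that $\omega_0|_N=0$.

\emph{First step.} By Lemma~\ref{lem:first} and (P), $\omega_0=R_0A_0$ with $\|R_0\|\le3K_G$ and $\|A_0\|\le1$. Since $\|\delta_i(h)\|\le3|h|$, Lemma~\ref{lem:correction} applies with $s=3$ and gives $\omega_0=R_0B_0+\omega_1$, where $B_0|_N=0$, $\|B_0\|\le1+3\lambda$, and $\omega_1$ is an error operator of size $(\alpha_1,\beta_1)$ with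
\[
 \alpha_1=9K_G\lambda,\qquad\beta_1=9K_G\varepsilon=9\theta .
\]

\emph{Iteration.} Let $k\ge1$, and let $\omega_k$ be an error operator of size $(\alpha_k,\beta_k)$. Lemma~\ref{lem:refactor} gives $\omega_k=R_kA_k$ with $\|R_k\|\le K_G$, $\|A_k\|\le\alpha_k$ and $\|A_k\delta_i(h)\|_\infty\le\beta_k|h|$. By Lemma~\ref{lem:correction} with $s=\beta_k$ we have $\omega_k=R_kB_k+\omega_{k+1}$, where $B_k|_N=0$, $\|B_k\|\le\alpha_k+\lambda\beta_k$, and $\omega_{k+1}$ is an error operator of size $(\alpha_{k+1},\beta_{k+1})$ with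
\[
 \alpha_{k+1}=K_G\lambda\beta_k,\qquad\beta_{k+1}=K_G\varepsilon\beta_k=\theta\beta_k .
\]
Since $\theta<1/2$,
\[
 \sum_{k\ge1}\beta_k=\frac{9\theta}{1-\theta}\le9,\qquad
 \sum_{k\ge1}\alpha_k=\alpha_1+K_G\lambda\sum_{k\ge1}\beta_k\le18K_G\lambda,
\]
and $\|\omega_k\|\le\alpha_k\to0$.

\emph{Summation.} Each $B_k$ vanishes on $N$, so it induces an operator $\bar B_k$ on $G$, with values in bounded Borel functions and with $\|\bar B_k\|=\|B_k\|$. The operator $w-\sum_{k=0}^rR_k\bar B_k$ on $G$ is induced by $\omega_{r+1}$ and has norm $\|\omega_{r+1}\|\to0$. So $w=\sum_{k\ge0}R_k\bar B_k$ in operator norm. By \eqref{eq:RB} all partial sums have $\pi_2$-norm at most $\sum_k\|R_k\|\|B_k\|$, and this bound passes to the limit: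
\begin{align*}
 \pi_2(w)&\le\sum_{k\ge0}\|R_k\|\|B_k\|
 \le3K_G(1+3\lambda)+K_G\sum_{k\ge1}(\alpha_k+\lambda\beta_k)\\
 &\le3K_G+9K_G\lambda+18K_G^2\lambda+9K_G\lambda
 =3K_G+18K_G\lambda+18K_G^2\lambda .
\end{align*}
With $K_G\le1.8$ and $\lambda<3.1$ this is below $287$. By \eqref{eq:hG}, $h(G)\le300$, so $G$ is a Hilbert--Schmidt space by Lemma~\ref{lem:k}.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\emph{Sufficiency and lower estimate.} Let $u=ba$ with $G$ a Hilbert--Schmidt space. Then $u\in PS_2(E,F)$, as noted in Section~\ref{sec:intro}. For contractions $v:\ell_2^n\to E$ and $w:F\to\ell_2^m$, Lemma~\ref{lem:k} applied to $\mathrm{id}_G$ gives $\|wuv\|_{HS}=\|(wb)(av)\|_{HS}\le h(G)\|a\|\|b\|$. Hence $k(u)\le h(G)\|a\|\|b\|$.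

\emph{Necessity and upper estimate.} Let $u\in PS_2(E,F)$. By Lemma~\ref{lem:k}, $k(u)<\infty$. For $k'>k(u)$ we have $k(u/k')<1$; apply Section~\ref{sec:G} and Proposition~\ref{prop:G} to $u/k'$, and multiply the second factor by $k'$. This gives a Hilbert--Schmidt space $G$ with $h(G)\le300$ and a factorization $u=ba$ with $\|a\|\le1$, $\|b\|\le k'$. So the infimum in the theorem is at most $300k'$, and we let $k'\to k(u)$.

For the last part of the theorem, fix one $k'>k(u)$ and this factorization.

\emph{$a$ is an embedding.} Let $p=\sqrt{2/\pi}$, so that $\|\iota_ih\|_{L_1}=p|h|$. The finite sums $\sum_i\delta_i(h_i)$ over distinct indices are dense in $N$. For such a sum and $e\in E$ put $\sigma=\sum_i|h_i|$ and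
\[
 V=\Bigl\|(e,0,0)+\sum_i\delta_i(h_i)\Bigr\|=\Bigl\|e+\sum_iv_ih_i\Bigr\|+\sum_i\|j_ih_i\|_1+p\sigma .
\]
Then $V\ge p\sigma$ and $V\ge\|e\|-\sigma+p\sigma$. Hence $V\ge\|e\|-(1-p)\sigma\ge\|e\|-\frac{1-p}pV$, that is, $V\ge p\|e\|$. Taking the infimum over all such sums, $\|ae\|\ge\sqrt{2/\pi}\,\|e\|$.

\emph{Making $b$ surjective.} Let $q:\ell_1(B_F)\to F$ be the canonical quotient map, sending the unit vector with index $y\in B_F$ to $y$. Replace $G$ by $G\oplus_1\ell_1(B_F)$, $a$ by $e\mapsto(ae,0)$, and $b$ by $(x,\eta)\mapsto bx+q\eta$. The composition is still $u$, the first factor is still an embedding, and the second is surjective. An operator from the new space into a Hilbert space is given by a pair $(w_1,w_2)$, and Proposition~\ref{prop:G} and (G) yield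
\[
 \pi_2((w_1,w_2))\le\pi_2(w_1)+\pi_2(w_2)\le(300+K_G)\,\|(w_1,w_2)\| .
\]
So by \eqref{eq:hG} the new space is a Hilbert--Schmidt space with constant at most $300+K_G$.

\emph{Separability.} If $E$ is separable, then $L(\ell_2^n,E)$, which is isomorphic to $E^n$, is separable for each $n$, so the family $(v_i)$ in Section~\ref{sec:G} can be chosen countable. Then $X$ and $G=X/N$ are separable. If $F$ is separable, use in the previous step $\ell_1$ over a dense sequence $(y_k)$ of $B_F$ instead of $\ell_1(B_F)$, with $q$ sending the $k$-th unit vector to $y_k$. It still maps onto $F$: given $y\in B_F$, choose $k_0$ with $\|y-y_{k_0}\|\le\frac12$, then $k_1$ with $\|2(y-y_{k_0})-y_{k_1}\|\le\frac12$, and so on, to get $y=\sum_{l\ge0}2^{-l}y_{k_l}$. All other arguments are unchanged. \qed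

\begin{thebibliography}{1}
\bibitem{source} \emph{Banach Spaces And Optimization}, book of abstracts, \url{https://trimestres-lmb.univ-fcomte.fr/IMG/pdf/book_of_abstracts_deville.pdf}.
\end{thebibliography}

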